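# Explicit extremal weights for Chebyshev polynomials on ellipses

## 1. A system of weights on $2n$ angles

Fix real numbers $R>r>1$, an integer $n\ge 1$ and an angle $\gamma$. Put
$$a_l=\frac{R^l+R^{-l}}{r^l+r^{-l}}\quad(l\ge 0),\qquad b_l=\frac{R^l-R^{-l}}{r^l-r^{-l}}\quad(l\ge1).$$
Since $b_n>1$, there is exactly one $\varphi\in(-\frac\pi2,\frac\pi2)$ with
$$\sin\varphi=\frac{\sin n\gamma}{b_n}=\frac{r^n-r^{-n}}{R^n-R^{-n}}\,\sin n\gamma .$$
Note that $\cos\varphi>0$. Let $\Theta_n$ be the set of angles $\theta$ mod $2\pi$ with $\sin n\theta=\sin\varphi$. For such an angle $\cos n\theta=\pm\cos\varphi$. We record the sign as $\varepsilon=\varepsilon(\theta)\in\{1,-1\}$, so that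
$$e^{in\theta}=\varepsilon\cos\varphi+i\sin\varphi=\varepsilon e^{i\varepsilon\varphi}.\tag{1}$$
Each sign occurs for $n$ angles, spaced by $2\pi/n$: the angles $(\varphi+2\pi j)/n$ have $\varepsilon=+1$, and the angles $(\pi-\varphi+2\pi j)/n$ have $\varepsilon=-1$. So $\Theta_n$ has $2n$ elements. To each $\theta\in\Theta_n$ attach the real number
$$\Lambda_\theta=\varepsilon\Big[a_n\cos n\theta+\cos n\gamma+2\sum_{l=1}^{n-1}\big(a_l\cos((n-l)\gamma)\cos l\theta-b_l\sin((n-l)\gamma)\sin l\theta\big)\Big].\tag{2}$$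

These $2n$ numbers are the object on which everything below turns. Here is what they are for. There is an extremal problem for polynomials on an ellipse, and a natural candidate $q_n$ for its solution. A candidate is certified optimal by nonnegative weights placed at the points where its modulus is largest. For $q_n$ those points correspond to the angles of $\Theta_n$, and, up to a positive factor, the only weights that can possibly work are the $\Lambda_\theta$. So "is $q_n$ optimal?" becomes "are all $\Lambda_\theta\ge0$?", a question about a trigonometric sum.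

**Example ($n=1$).** Here $\Theta_1=\{\varphi,\pi-\varphi\}$ and $\Lambda_\theta=\varepsilon(a_1\cos\theta+\cos\gamma)=a_1\cos\varphi+\varepsilon\cos\gamma$. Both numbers are positive. Indeed $b_1/a_1=\tanh(\log R)/\tanh(\log r)>1$, so
$$a_1^2\cos^2\varphi-\cos^2\gamma=a_1^2-\frac{a_1^2}{b_1^2}\sin^2\gamma-1+\sin^2\gamma=(a_1^2-1)+\Big(1-\frac{a_1^2}{b_1^2}\Big)\sin^2\gamma>0 .$$

**Example ($n=2$, $\gamma=\pi/2$).** Now $\sin2\gamma=0$, so $\varphi=0$, and $\Theta_2$ consists of $0,\pi$ (with $\varepsilon=1$) and $\pm\frac\pi2$ (with $\varepsilon=-1$). Formula (2) reads $\Lambda_\theta=\varepsilon[a_2\cos2\theta-1-2b_1\sin\theta]$, hence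
$$\Lambda_0=\Lambda_\pi=a_2-1>0,\qquad \Lambda_{\pi/2}=a_2+1+2b_1>0,\qquad \Lambda_{-\pi/2}=a_2+1-2b_1 .$$
To find the sign of the last one, put $f=\frac12(r-r^{-1})$ and $g=\frac12(R-R^{-1})$. Then $b_1=g/f$ and $a_2=(2g^2+1)/(2f^2+1)$, so
$$\Lambda_{-\pi/2}=\frac{f(2g^2+1)+f(2f^2+1)-2g(2f^2+1)}{f(2f^2+1)}=\frac{2(g-f)\big(f(g-f)-1\big)}{f(2f^2+1)} .$$
This is negative exactly when $g<f+1/f$. So the numbers $\Lambda_\theta$ are not always nonnegative.

## 2. The constrained Chebyshev problem and three theorems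

Let $\Pi_n$ be the space of complex polynomials of degree at most $n$. For $r>1$ let $\mathcal E_r$ be the closed ellipse with foci $\pm1$ and semi-axes $\frac12(r\pm r^{-1})$, and write $\|p\|_{\mathcal E_r}=\max_{\mathcal E_r}|p|$. The boundary is parametrized bijectively by an angle:
$$\partial\mathcal E_r=\{z_\theta\},\qquad z_\theta=\tfrac12\big(re^{i\theta}+r^{-1}e^{-i\theta}\big)=\tfrac12\big((r+r^{-1})\cos\theta+i(r-r^{-1})\sin\theta\big).$$
A point $c\notin\mathcal E_r$ lies on $\partial\mathcal E_R$ for exactly one $R>r$. We write it as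
$$c=c(R,\gamma)=\tfrac12(w+w^{-1}),\qquad w=Ru,\quad u=e^{i\gamma}.$$
The Chebyshev polynomial $T_k$ is determined by $T_k\big(\frac12(v+v^{-1})\big)=\frac12(v^k+v^{-k})$, so
$$2T_k(z_\theta)=r^ke^{ik\theta}+r^{-k}e^{-ik\theta},\qquad 2T_k(c)=w^k+w^{-k}.$$

**The problem.** For $c\notin\mathcal E_r$, find how small a polynomial can be on the ellipse if it must equal $1$ at $c$:
$$E_n(r,c)=\min_{p\in\Pi_n,\ p(c)=1}\|p\|_{\mathcal E_r}.$$
Haar's condition holds here: a nonzero $h\in\Pi_n$ with $h(c)=0$ has at most $n-1$ zeros on $\mathcal E_r$, and such $h$ form a space of dimension $n$. Therefore the optimal polynomial is unique. Call it $p_n(z;r,c)$.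

**The candidate.** Define
$$q_n(z;c)=\frac{T_n(z)+\alpha_n}{T_n(c)+\alpha_n},\qquad \alpha_n=2i\,\frac{\sin n\gamma}{R^n-R^{-n}} .$$
The number $\alpha_n$ is the best additive constant: it solves $\min_{\alpha}\max_{z\in\mathcal E_r}\big|\frac{T_n(z)+\alpha}{T_n(c)+\alpha}\big|$. The resulting norm is $\|q_n\|_{\mathcal E_r}=(r^n+r^{-n})/(R^n+R^{-n})$, which we shall see again in Section 4. For example, with $\gamma=\pi/2$ and $n=2$ we have $\alpha_2=0$ and $q_2(z;c)=T_2(z)/T_2(c)$.

The source, "Optimal Chebyshev Polynomials on Ellipses in the Complex Plane", has the following known result: if $R>r(9r^4-1)/(r^4-1)$, there is an integer $n_0(r,R)$ such that $q_n(z;c)\equiv p_n(z;r,c)$ for $c\in\partial\mathcal E_R$ and $n\ge n_0(r,R)$. The conjecture is that this holds for arbitrary $R>r>1$, with one $n_0(r,R)$ for all $c\in\partial\mathcal E_R$. The conjecture is true, and we prove the three statements below. Throughout,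
$$\eta=\log r,\qquad\delta=\log(R/r)>0,\qquad x_l=\frac1{r^{2l}+1},\qquad y_l=\frac1{r^{2l}-1}.$$

**Theorem A (the conjecture, with an explicit $n_0$).** For all $R>r>1$, all $c\in\partial\mathcal E_R$ and all
$$n\ \ge\ \frac{\log\big(1+\frac{2r(r+1)}{(r-1)^3}\big)}{\log\min\{R/r,\ r\}}$$
we have $q_n(z;c)\equiv p_n(z;r,c)$. The bound is nonincreasing in $R$, so the same $n_0$ works for all $c$ outside the interior of $\mathcal E_R$.

**Theorem B (exact criterion).** For every $n\ge1$, $R>r>1$ and $c=c(R,\gamma)$: $q_n\equiv p_n$ if and only if $\Lambda_\theta\ge0$ for every $\theta\in\Theta_n$.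

**Theorem C (sharp order and constant).** Let $N(r,R)$ be the least $n_0\ge1$ such that $q_n\equiv p_n$ for all $n\ge n_0$ and all $c\in\partial\mathcal E_R$. Put
$$Z(\gamma,\theta)=1+4\big(1-\cos(\theta-\gamma)\big)\sum_{l\ge1}l\,e^{il\gamma}\big(x_l\cos l\theta+i\,y_l\sin l\theta\big),\qquad K(r)=\max_{\gamma,\theta}\tfrac12\big(|Z-1|+|Z+1|\big).$$
Then $1<K(r)<\infty$ and $\lim_{R\downarrow r}N(r,R)\log(R/r)=\log K(r)$. In particular $N(r,R)\sim\frac{r\log K(r)}{R-r}\to\infty$, so $n_0$ cannot be chosen independent of $R$.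

To see the size of the numbers in Theorem A, take $r=2$. The numerator is $\log 13$. For $R=3$ the bound is $\log13/\log1.5\approx6.33$, so every $n\ge7$ works. For every $R\ge4$ it is $\log13/\log2\approx3.70$, so every $n\ge4$ works.

## 3. Degree two on the imaginary axis, by hand

Before any theory, let us see directly that $q_2$ can fail to be optimal. Take $\gamma=\pi/2$, so $c=ig$ with $g=\frac12(R-R^{-1})$, and let $f=\frac12(r-r^{-1})<g$. The semi-axes of $\mathcal E_r$ are $A=\sqrt{1+f^2}$ and $f$. Since $2T_2(z_\theta)=r^2e^{2i\theta}+r^{-2}e^{-2i\theta}$, we get $|T_2(z_\theta)|^2=(2f^2+1)^2-\sin^22\theta$. So $|T_2|$ is maximal on $\mathcal E_r$ exactly at the four points $\pm A$ and $\pm if$, where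
$$T_2(\pm A)=2f^2+1,\qquad T_2(\pm if)=-(2f^2+1),\qquad T_2(c)=-(2g^2+1).$$
Hence $q_2=T_2/T_2(c)$ is negative at $\pm A$ and positive at $\pm if$.

Can we lower $|q_2|$ at all four points at once, by adding a small multiple of some $h\in\Pi_2$ with $h(c)=0$? We need $\mathrm{Re}\,h(\pm A)>0$ and $\mathrm{Re}\,h(\pm if)<0$. Write $s=-iz$ and try $h(z)=-(s-g)(s-\sigma)$ with $\sigma$ real. The point $c$ is $s=g$, the points $\pm if$ are $s=\pm f$, and $\pm A$ are $s=\mp iA$. Therefore
$$h(if)=(g-f)(f-\sigma),\qquad h(-if)=-(g+f)(f+\sigma),\qquad \mathrm{Re}\,h(\pm A)=A^2-g\sigma=1+f^2-g\sigma .$$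
All sign conditions hold as soon as $f<\sigma<(1+f^2)/g$. Such a $\sigma$ exists exactly when $fg<1+f^2$, that is, when $g<f+1/f$. In that case $\|q_2+\tau h\|<\|q_2\|$ for small $\tau>0$ (the short argument is written out in Lemma 1), and $q_2$ is not optimal. For instance, $r=1+\sqrt2$ gives $f=1$, and $q_2$ fails at $c=ig$ whenever $f<g<2$.

This is the very condition under which $\Lambda_{-\pi/2}<0$ in Section 1. So some lower bound on $n$ is unavoidable.

## 4. Where $|q_n|$ is maximal

From now on write $q=q_n(\cdot\,;c)$ and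
$$A_s=\tfrac12(s^n+s^{-n}),\quad B_s=\tfrac12(s^n-s^{-n})\quad(s=r,R),\qquad a=\frac{\sin n\gamma}{B_R},\qquad\rho=\sqrt{1+a^2}.$$
Then $A_s^2=B_s^2+1$, $\alpha_n=ia$, $b_n=B_R/B_r$, and $\sin\varphi=aB_r$ with $|aB_r|<1$.

**Step 1: locating the extremal points.** The purpose is to show that the set where $|q|=\|q\|$ is $\{z_\theta:\theta\in\Theta_n\}$. Put $s=\sin n\theta$. Since $T_n(z_\theta)=A_r\cos n\theta+iB_r\sin n\theta$,
$$|T_n(z_\theta)+ia|^2=A_r^2(1-s^2)+(B_rs+a)^2=A_r^2+a^2+2aB_rs-s^2 .$$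
On $[-1,1]$ this quadratic in $s$ is maximal exactly at $s=aB_r=\sin\varphi$, that is, for $\theta\in\Theta_n$. By the maximum principle, a nonconstant polynomial attains its maximum modulus on $\mathcal E_r$ only on the boundary. So the extremal points of $q$ are the $2n$ points $z_\theta$, $\theta\in\Theta_n$. They are distinct because $\theta\mapsto z_\theta$ is injective mod $2\pi$.

**Step 2: the phase of $q$ there.** The weights will be multiplied by $\overline{q(z_\theta)}$, so we need this number in closed form. For $\theta\in\Theta_n$ we have $\cos n\theta=\varepsilon\cos\varphi$ and $B_r\sin\varphi+a=a(B_r^2+1)=aA_r^2$, hence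
$$T_n(z_\theta)+ia=A_r(\varepsilon\cos\varphi+iaA_r).$$
Since $\cos^2\varphi+a^2A_r^2=1-a^2B_r^2+a^2A_r^2=1+a^2=\rho^2$, there is a real $\psi$ with $\rho e^{i\psi}=\cos\varphi+iaA_r$. Consequently
$$T_n(z_\theta)+ia=\varepsilon A_r\,\rho\, e^{i\varepsilon\psi}.$$
The same computation at $c$, with $\sin n\gamma=aB_R$, gives $T_n(c)+ia=A_R\cos n\gamma+i(B_R\sin n\gamma+a)=A_RV$, where
$$V=\cos n\gamma+iaA_R=\frac{B_R\cos n\gamma+iA_R\sin n\gamma}{B_R}=\frac{w^n-w^{-n}}{R^n-R^{-n}},\qquad |V|^2=1-a^2B_R^2+a^2A_R^2=\rho^2 .$$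
In particular $V\ne0$ and $\|q\|=A_r/A_R$. Using $1/\overline V=V/\rho^2$,
$$\overline{q(z_\theta)}=\frac{A_r}{A_R\,\rho}\,V\,\varepsilon e^{-i\varepsilon\psi}\qquad(\theta\in\Theta_n).\tag{3}$$

## 5. Optimality as a weighted identity

**Lemma 1.** The polynomial $q$ is optimal if and only if there are weights $\mu_\theta\ge0$ $(\theta\in\Theta_n)$, not all $0$, with
$$\sum_{\theta}\mu_\theta\,\overline{q(z_\theta)}\,h(z_\theta)=0\qquad\text{for all }h\in\Pi_n\text{ with }h(c)=0 .$$

**Proof, sufficiency.** The purpose is to turn weights into a lower bound. Let $p\in\Pi_n$ with $p(c)=1$. Then $h=p-q$ vanishes at $c$, so $\sum\mu_\theta\bar q\,p=\sum\mu_\theta|q|^2=\|q\|^2\sum\mu_\theta$, everything being evaluated at the $z_\theta$. The left side has modulus at most $\|q\|\,\|p\|\sum\mu_\theta$. Hence $\|p\|\ge\|q\|$.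

**Proof, necessity.** The purpose is to produce a better polynomial when there are no weights. Let $h_1,\dots,h_n$ be a basis of $\{h\in\Pi_n:h(c)=0\}$, and consider the $2n$ vectors $v_\theta=\big(\overline{q(z_\theta)}h_i(z_\theta)\big)_{i}\in\mathbb C^n$. If there are no weights as required, $0$ is not in the convex hull of the $v_\theta$. This hull is compact, so a real hyperplane separates it strictly from $0$: there is $d\in\mathbb C^n$ such that $\mathrm{Re}\sum_id_iv_{\theta,i}<0$ for all $\theta$. Put $h=\sum d_ih_i$. Then $h(c)=0$ and $\mathrm{Re}\,\overline{q(z_\theta)}h(z_\theta)<0$ for all $\theta\in\Theta_n$. By continuity there are $\kappa>0$ and a relatively open set $U\subset\mathcal E_r$ containing all extremal points with $\mathrm{Re}\,\bar qh\le-\kappa$ on $U$. On $U$,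
$$|q+\tau h|^2=|q|^2+2\tau\,\mathrm{Re}\,\bar qh+\tau^2|h|^2\le\|q\|^2-2\tau\kappa+\tau^2\|h\|^2<\|q\|^2$$
for small $\tau>0$. On the compact set $\mathcal E_r\setminus U$ the modulus $|q|$ stays below $\|q\|$ by a fixed amount, so $|q+\tau h|<\|q\|$ there too for small $\tau$. Hence $\|q+\tau h\|<\|q\|$ while $(q+\tau h)(c)=1$, and $q$ is not optimal. $\square$

**Remark (uniqueness seen from the weights).** Given weights as in Lemma 1, at least $n+1$ of them are positive. Otherwise choose one support point $z_{\theta_0}$ and let $h$ be $(z-c)$ times the product of $z-z_\theta$ over the remaining (at most $n-1$) support points. Then $h\in\Pi_n$, $h(c)=0$, and the identity reduces to $\mu_{\theta_0}\overline{q(z_{\theta_0})}h(z_{\theta_0})=0$, which is false. Now if $p(c)=1$ and $\|p\|=\|q\|$, equality in the sufficiency proof forces $\bar qp=\|q\|^2=\bar qq$ at every support point. So $p=q$ at $n+1$ points and $p\equiv q$.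

**The condition in terms of $T_k$.** The purpose is to replace "all $h$ with $h(c)=0$" by $n+1$ equations. Let the weights be real. The functional $L(h)=\sum\mu_\theta\overline{q(z_\theta)}h(z_\theta)$ vanishes on the kernel of $h\mapsto h(c)$ if and only if $L(h)=m\,h(c)$ on $\Pi_n$ for some $m\in\mathbb C$. Taking $h=q$ shows $m=\|q\|^2\sum\mu_\theta$, so $m$ is real, and $m>0$ if the weights are nonnegative and not all $0$. Test $L(h)=m\,h(c)$ on the basis $T_0,\dots,T_n$, insert (3), and multiply by $2A_R\rho^2/(A_rV)=2A_R\overline V/A_r$. With $M=mA_R/A_r$ the condition becomes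
$$\sum_{\theta\in\Theta_n}\varepsilon\,\rho\, e^{-i\varepsilon\psi}\mu_\theta\,2T_k(z_\theta)=2M\,\overline V\,T_k(c),\qquad k=0,\dots,n.\tag{4}$$
Here $M$ is real, and $M>0$ for nonnegative nontrivial weights.

## 6. Solving the moment equations

The unknowns in (4) are $2n$ real numbers $\mu_\theta$. We replace them by their trigonometric moments
$$S_k^{\pm}=\sum_{\varepsilon(\theta)=\pm1}\mu_\theta e^{ik\theta},\qquad F_k=S_k^++S_k^-=\sum_\theta\mu_\theta e^{ik\theta},\qquad D_k=S_k^+-S_k^- .$$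

**Warm-up: $\sin n\gamma=0$.** Here $a=0$, $\varphi=\psi=0$, $\rho=1$, and $V=\cos n\gamma=u^n=u^{-n}=\pm1$. By (1), $\varepsilon=e^{in\theta}=e^{-in\theta}$, so $\varepsilon e^{ik\theta}=e^{-i(n-k)\theta}$ and $\varepsilon e^{-ik\theta}=e^{i(n-k)\theta}$. The left side of (4) is therefore $r^k\,\overline{F_{n-k}}+r^{-k}F_{n-k}$, and the right side is $MV(w^k+w^{-k})=M(R^ku^{k-n}+R^{-k}u^{n-k})$. Each equation contains a single moment, and comparing real and imaginary parts solves it. The mechanism is a reflection $k\leftrightarrow n-k$ built into the angles. When $a\neq0$ the reflection mixes two moments, and we have to undo the mixing.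

**Step 1: the reflection.** The purpose is to express $D_k$ through the $F$'s. Since the $\mu_\theta$ are real, (1) gives $S^+_{n-k}=e^{i\varphi}\,\overline{S^+_k}$ and $S^-_{n-k}=-e^{-i\varphi}\,\overline{S^-_k}$. Adding the two, $F_{n-k}=\cos\varphi\,\overline{D_k}+i\sin\varphi\,\overline{F_k}$. Taking conjugates and using $\sin\varphi=aB_r$,
$$\cos\varphi\,D_k=\overline{F_{n-k}}+iaB_r\,F_k,\qquad k=0,\dots,n.\tag{5}$$

**Step 2: the left side of (4).** The purpose is to rewrite it in the $F$'s alone. Because $2T_k(z_\theta)=r^ke^{ik\theta}+r^{-k}e^{-ik\theta}$, the left side is $r^kX_k+r^{-k}Y_k$ with $X_k=\rho(e^{-i\psi}S_k^+-e^{i\psi}S_k^-)$ and $Y_k=\rho(e^{-i\psi}\,\overline{S_k^+}-e^{i\psi}\,\overline{S_k^-})$. Insert $\rho e^{\mp i\psi}=\cos\varphi\mp iaA_r$, then (5), and use $A_r-B_r=r^{-n}$, $A_r+B_r=r^n$: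
$$X_k=\cos\varphi\,D_k-iaA_rF_k=\overline{F_{n-k}}-iar^{-n}F_k,$$
$$Y_k=\cos\varphi\,\overline{D_k}-iaA_r\overline{F_k}=F_{n-k}-iar^n\,\overline{F_k}.$$
So with $G_k=r^{n-k}\,\overline{F_k}+r^{k-n}F_k$, for which $G_{n-k}=r^k\,\overline{F_{n-k}}+r^{-k}F_{n-k}$, system (4) is equivalent to
$$G_{n-k}-ia\,G_k=2M\,\overline V\,T_k(c),\qquad k=0,\dots,n.\tag{6}$$

**Step 3: undoing the mixing.** The purpose is to isolate $G_k$. Add $ia$ times equation $k$ of (6) to equation $n-k$. The terms $\pm iaG_{n-k}$ cancel and we get $(1+a^2)G_k=2M\overline V\,(T_{n-k}(c)+ia\,T_k(c))$. As $1+a^2=V\overline V$ and $ia=\alpha_n$,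
$$G_k=\frac{2M\,\big(T_{n-k}(c)+\alpha_nT_k(c)\big)}{V},\qquad k=0,\dots,n .$$
Conversely these equations imply (6): $G_{n-k}-iaG_k=\frac{2M}{V}(1+a^2)T_k(c)=2M\overline VT_k(c)$.

**Step 4: simplifying the right side.** The purpose is to show that the division by $V$ is exact. We have $\alpha_n=(u^n-u^{-n})/(R^n-R^{-n})$ and $V=(w^n-w^{-n})/(R^n-R^{-n})$, so
$$\frac{2(T_{n-k}(c)+\alpha_nT_k(c))}{V}=\frac{(R^n-R^{-n})(w^{n-k}+w^{k-n})+(u^n-u^{-n})(w^k+w^{-k})}{w^n-w^{-n}} .$$
Expand with $w=Ru$. The first product in the numerator is $R^{2n-k}u^{n-k}+R^ku^{k-n}-R^{-k}u^{n-k}-R^{k-2n}u^{k-n}$, and the second is $R^ku^{n+k}+R^{-k}u^{n-k}-R^ku^{k-n}-R^{-k}u^{-n-k}$. Four terms cancel, and the numerator equals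
$$R^{2n-k}u^{n-k}+R^ku^{n+k}-R^{-k}u^{-n-k}-R^{k-2n}u^{k-n}=(w^n-w^{-n})\big(R^{n-k}u^{-k}+R^{k-n}u^k\big).$$
Therefore (4) is equivalent to
$$r^{n-k}\,\overline{F_k}+r^{k-n}F_k=M\big(R^{n-k}e^{-ik\gamma}+R^{k-n}e^{ik\gamma}\big),\qquad 0\le k\le n .$$
The real part reads $(r^{n-k}+r^{k-n})\,\mathrm{Re}\,F_k=M(R^{n-k}+R^{k-n})\cos k\gamma$. The imaginary part reads $(r^{n-k}-r^{k-n})\,\mathrm{Im}\,F_k=M(R^{n-k}-R^{k-n})\sin k\gamma$. For $k=0$ the imaginary part is trivial because $F_0$ is real, and for $k=n$ it is $0=0$. So (4) is equivalent to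
$$F_0=Ma_n,\qquad F_k=M\big(a_{n-k}\cos k\gamma+i\,b_{n-k}\sin k\gamma\big)\ (1\le k\le n-1),\qquad\mathrm{Re}\,F_n=M\cos n\gamma.\tag{7}$$

**Step 5: from moments back to weights.** The purpose is to show that (7) has exactly one real solution and to compute it. Consider the real-linear map
$$(\mu_\theta)\in\mathbb R^{2n}\ \longmapsto\ (F_0;\,F_1,\dots,F_{n-1};\,\mathrm{Re}\,F_n)\in\mathbb R\times\mathbb C^{n-1}\times\mathbb R\cong\mathbb R^{2n}.$$
We recover $\mu$ from its image. For $k=0$, the real part of (5) is $\cos\varphi\,D_0=\mathrm{Re}\,F_n$, so $S_0^\pm=\frac12(F_0\pm\mathrm{Re}\,F_n/\cos\varphi)$. For $1\le k\le n-1$, inserting (5) with $aB_r=\sin\varphi$ into $S_k^\pm=\frac12(F_k\pm D_k)$ gives, for both signs at once,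
$$S_k^{\varepsilon}=\frac{e^{i\varepsilon\varphi}F_k+\varepsilon\,\overline{F_{n-k}}}{2\cos\varphi}.$$
The $n$ angles of one sign differ by multiples of $2\pi/n$, so discrete Fourier inversion gives $\mu_\theta=\frac1n\sum_{k=0}^{n-1}S_k^{\varepsilon}e^{-ik\theta}$ with $\varepsilon=\varepsilon(\theta)$. The map is injective between spaces of equal dimension, hence bijective. So for each real $M$ there is exactly one real solution of (7).

Next, the formula. By (1), $e^{-ik\theta}=e^{-in\theta}e^{i(n-k)\theta}=\varepsilon e^{-i\varepsilon\varphi}e^{i(n-k)\theta}$, so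
$$\varepsilon\,\overline{F_{n-k}}\,e^{-ik\theta}=\overline{e^{i\varepsilon\varphi}F_{n-k}e^{-i(n-k)\theta}} .$$
Summed over $1\le k\le n-1$, these terms are the complex conjugates of the terms $e^{i\varepsilon\varphi}F_ke^{-ik\theta}$. Hence
$$2n\cos\varphi\;\mu_\theta=\cos\varphi\,F_0+\varepsilon\,\mathrm{Re}\,F_n+2\,\mathrm{Re}\Big(e^{i\varepsilon\varphi}\sum_{k=1}^{n-1}F_ke^{-ik\theta}\Big).$$
Insert (7), $\cos\varphi=\varepsilon\cos n\theta$, $e^{i\varepsilon\varphi}=\varepsilon e^{in\theta}$ and $l=n-k$. The last term becomes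
$$2\varepsilon M\sum_{l=1}^{n-1}\mathrm{Re}\Big[e^{il\theta}\big(a_l\cos((n-l)\gamma)+i\,b_l\sin((n-l)\gamma)\big)\Big],$$
and comparing with (2), the unique real solution of (4) is
$$\mu_\theta=\frac{M\,\Lambda_\theta}{2n\cos\varphi}.\tag{8}$$

**Proof of Theorem B.** Suppose all $\Lambda_\theta\ge0$. Take $M=1$. The weights (8) are nonnegative, their sum is $F_0=a_n>0$, and they satisfy (4). Hence they satisfy the identity in Lemma 1, so $q_n$ is optimal, and $q_n\equiv p_n$ by uniqueness. Conversely, let $q_n\equiv p_n$. Lemma 1 gives nonnegative nontrivial weights. They satisfy (4) with some $M>0$, hence (8), and since $\cos\varphi>0$ all $\Lambda_\theta\ge0$. $\square$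

With the examples of Section 1 we read off: $q_1\equiv p_1$ for all $R>r>1$ and all $c\in\partial\mathcal E_R$; and for $\gamma=\pi/2$, $q_2\equiv p_2$ if and only if $g\ge f+1/f$, in agreement with Section 3.

## 7. Absolute values stop at $R=3r$

We must show $\Lambda_\theta\ge0$ for large $n$. The term $\varepsilon a_n\cos n\theta=a_n\cos\varphi$ is positive and is the largest coefficient, so the first thing to try is to let it beat the rest in absolute value. Since $a_l<b_l$ and $|\cos\cdot\cos\cdot|+|\sin\cdot\sin\cdot|\le1$, this gives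
$$\Lambda_\theta\ \ge\ a_n\cos\varphi-1-2\sum_{l=1}^{n-1}b_l .$$
How good is this? Multiply by $e^{-n\delta}$ and let $n\to\infty$. We have $a_ne^{-n\delta}=\frac{1+R^{-2n}}{1+r^{-2n}}\to1$, and $\cos\varphi\to1$ because $|\sin\varphi|\le1/b_n$. Also $b_le^{-l\delta}=\frac{1-R^{-2l}}{1-r^{-2l}}$ is bounded and tends to $1$, so $e^{-n\delta}\sum_{l<n}b_l=\sum_{j=1}^{n-1}e^{-j\delta}\,b_{n-j}e^{-(n-j)\delta}\to\frac1{e^\delta-1}$ by dominated convergence. The rescaled lower bound therefore tends to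
$$1-\frac{2}{e^{\delta}-1}=\frac{e^\delta-3}{e^\delta-1}.$$
If $R>3r$, this is positive and $q_n\equiv p_n$ for large $n$. If $R<3r$, the lower bound is negative for all large $n$, and raising $n$ does not help. The terms $l=n-1,n-2,\dots$ are of the same exponential order as the leading one, and taking absolute values discards their signs.

What do the signs do? To leading order $a_l$ and $b_l$ both equal $e^{l\delta}$, and then the $l$-th term is $2e^{l\delta}\cos((n-l)\gamma+l\theta)$, the real part of a geometric progression with ratio $\zeta=e^{\delta+i(\theta-\gamma)}$. A geometric progression can be summed exactly, and the sum carries the factor $(\zeta+1)/(\zeta-1)$, whose real part is positive because $|\zeta|>1$. Even in the alternating case $\theta-\gamma=\pi$ this factor is $\tanh(\delta/2)>0$. So we sum the $e^{l\delta}$-part exactly and estimate only the deviations $a_l-e^{l\delta}$ and $b_l-e^{l\delta}$.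

## 8. The geometric part of $\Lambda_\theta$

**Step 1: splitting the coefficients.** The purpose is to isolate the deviations. Since $a_l=\frac{\cosh l(\eta+\delta)}{\cosh l\eta}=\cosh l\delta+\tanh(l\eta)\sinh l\delta$ and $1-\tanh t=\frac2{e^{2t}+1}$, and similarly $b_l=\cosh l\delta+\coth(l\eta)\sinh l\delta$ with $\coth t-1=\frac2{e^{2t}-1}$,
$$a_l=e^{l\delta}-2x_l\sinh l\delta,\qquad b_l=e^{l\delta}+2y_l\sinh l\delta.\tag{9}$$

**Step 2: summing the $e^{l\delta}$-part.** Put $\omega=\theta-\gamma$ and $\zeta=e^{\delta+i\omega}$. Since $e^{l\delta}e^{i((n-l)\gamma+l\theta)}=e^{in\gamma}\zeta^l$, the $e^{l\delta}$-part of the bracket in (2) is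
$$e^{n\delta}\cos n\theta+\cos n\gamma+2\sum_{l=1}^{n-1}e^{l\delta}\cos((n-l)\gamma+l\theta)=\mathrm{Re}\Big[e^{in\gamma}\Big(1+2\sum_{l=1}^{n-1}\zeta^l+\zeta^n\Big)\Big].$$
The inner sum is $(\zeta+1)(1+\zeta+\dots+\zeta^{n-1})=(\zeta^n-1)\frac{\zeta+1}{\zeta-1}$, and
$$\frac{\zeta+1}{\zeta-1}=\frac{(\zeta+1)(\bar\zeta-1)}{|\zeta-1|^2}=\frac{e^{2\delta}-1-2ie^\delta\sin\omega}{e^{2\delta}+1-2e^\delta\cos\omega}=\frac{\sinh\delta-i\sin\omega}{\cosh\delta-\cos\omega}.$$
With $W=e^{in\gamma}(\zeta^n-1)=e^{n\delta}e^{in\theta}-e^{in\gamma}$, the $e^{l\delta}$-part is therefore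
$$\frac{\mathrm{Re}(W)\sinh\delta+\mathrm{Im}(W)\sin\omega}{\cosh\delta-\cos\omega}.$$

**Step 3: the term with $\sin\omega$ is tiny.** The purpose is to use $\theta\in\Theta_n$, which has not been used so far in this section. We have $\sin n\theta=\sin\varphi$ and $\sin n\gamma=b_n\sin\varphi$, so by (9)
$$\mathrm{Im}\,W=e^{n\delta}\sin\varphi-\sin n\gamma=(e^{n\delta}-b_n)\sin\varphi=-2y_n\sinh(n\delta)\sin\varphi .$$

**Step 4: assembling.** Multiply by $\varepsilon$, use $\varepsilon\cos n\theta=\cos\varphi$, and add the deviations from (9). For every $\theta\in\Theta_n$,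
$$\begin{aligned}(\cosh\delta-\cos\omega)\Lambda_\theta=\;&(e^{n\delta}\cos\varphi-\varepsilon\cos n\gamma)\sinh\delta-2\varepsilon y_n\sinh(n\delta)\sin\varphi\sin\omega\\&-(\cosh\delta-\cos\omega)\Big[2x_n\sinh(n\delta)\cos\varphi\\&\qquad+4\varepsilon\sum_{l=1}^{n-1}\sinh(l\delta)\big(x_l\cos((n-l)\gamma)\cos l\theta+y_l\sin((n-l)\gamma)\sin l\theta\big)\Big].\end{aligned}\tag{10}$$
The first term grows like $e^{n\delta}$ for every $\delta>0$. The deviations carry $x_l,y_l$, which decay like $r^{-2l}$.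

## 9. Positivity for all $R>r$

We prove Theorem A. Recall that $\cosh\delta-\cos\omega>0$, so the sign of $\Lambda_\theta$ is the sign of the right side of (10).

**Step 1: the main term from below.** For $E>K\ge1$ and $|s|\le1$,
$$\sqrt{E^2-s^2}-\sqrt{K^2-s^2}=\frac{E^2-K^2}{\sqrt{E^2-s^2}+\sqrt{K^2-s^2}}\ \ge\ E-K,\tag{11}$$
because the denominator is at most $E+K$. By (9), $b_n\ge e^{n\delta}$, so
$$e^{n\delta}\cos\varphi=\sqrt{e^{2n\delta}-e^{2n\delta}b_n^{-2}\sin^2n\gamma}\ \ge\ \sqrt{e^{2n\delta}-\sin^2n\gamma}.$$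
As $\varepsilon\cos n\gamma\le\sqrt{1-\sin^2n\gamma}$, inequality (11) with $E=e^{n\delta}$ and $K=1$ gives $e^{n\delta}\cos\varphi-\varepsilon\cos n\gamma\ge e^{n\delta}-1$.

**Step 2: all other terms from above.** Since $0<x_l<y_l$, each bracket in the sum of (10) has modulus at most $y_l$. Also $\cosh\delta-\cos\omega\le\cosh\delta+1$, and $2y_n\le(\cosh\delta+1)y_n$. The two terms with $\sinh(n\delta)$ contribute at most $(\cosh\delta+1)(y_n+2x_n)\sinh n\delta\le4(\cosh\delta+1)y_n\sinh n\delta$. So the remaining terms of (10) are in total at most $4(\cosh\delta+1)\sum_{l=1}^ny_l\sinh l\delta$ in modulus. Divide by $\sinh\delta$ and use $(\cosh\delta+1)/\sinh\delta=\coth(\delta/2)$: all $\Lambda_\theta$ are positive, for every $\gamma$, whenever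
$$e^{n\delta}-1>4\coth\big(\tfrac\delta2\big)\sum_{l=1}^n\frac{\sinh l\delta}{r^{2l}-1}.\tag{12}$$

**Step 3: the case $\delta\le\eta$, that is $R\le r^2$.** The purpose is to bound the right side of (12) independently of $n$ and $\delta$. We use four facts:

- $\frac{\sinh l\delta}{\sinh\delta}=\sum_{j=0}^{l-1}e^{(l-1-2j)\delta}\le l\,e^{(l-1)\delta}$;
- $\coth(\frac\delta2)\sinh\delta=1+\cosh\delta\le1+\cosh\eta=\frac{(r+1)^2}{2r}$;
- $\frac1{r^{2l}-1}\le\frac{r^{-2l}}{1-r^{-2}}$;
- $\sum_{l\ge1}l\,e^{(l-1)\delta}r^{-2l}=\frac{r^{-2}}{(1-e^\delta r^{-2})^2}$, where $e^\delta r^{-2}\le r^{-1}<1$.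

A finite sum of positive terms is smaller than the full series, so the right side of (12) is
$$<\ \frac{4(1+\cosh\delta)}{(r^2-1)(1-e^\delta r^{-2})^2}\ \le\ \frac{4(r+1)^2}{2r}\cdot\frac{r^2}{(r^2-1)(r-1)^2}=\frac{2r(r+1)}{(r-1)^3}=:C .$$
Hence (12) holds whenever $e^{n\delta}\ge1+C$, that is, whenever $n\ge\log(1+C)/\log(R/r)$.

**Step 4: the case $\delta\ge\eta$.** The series estimate of Step 3 cannot be used for all $R$: if $e^\delta\ge r^2$, its geometric series diverges. Instead we compare with $\delta=\eta$. Condition (12) reads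
$$4\coth\big(\tfrac\delta2\big)\sum_{l=1}^ny_l\,\frac{\sinh l\delta}{e^{n\delta}-1}<1,$$
and $y_l$ does not depend on $\delta$. We claim that the left side is nonincreasing in $\delta$ for fixed $n$ and $r$. The factor $\coth(\delta/2)$ is decreasing. Since $\frac{\sinh n\delta}{e^{n\delta}-1}=\frac{e^{n\delta}+1}{2e^{n\delta}}$,
$$\frac{\sinh l\delta}{e^{n\delta}-1}=\frac{\sinh l\delta}{\sinh n\delta}\cdot\frac{1+e^{-n\delta}}2 .$$
The second factor decreases. The first has logarithmic derivative $l\coth l\delta-n\coth n\delta\le0$ for $l\le n$, because $t\coth t$ is increasing for $t>0$: its derivative is $(\sinh t\cosh t-t)/\sinh^2t>0$. This proves the claim. By Step 3 with $\delta=\eta$, (12) holds at $\delta=\eta$ if $n\ge\log(1+C)/\log r$. So for such $n$ it holds for all $\delta\ge\eta$.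

**Step 5: conclusion.** The condition $\delta\le\eta$ means $R/r\le r$, so the two cases together say: if $n\ge\log(1+C)/\log\min\{R/r,r\}$, then all $\Lambda_\theta>0$ for every $\gamma$, and Theorem B gives $q_n\equiv p_n$ for every $c\in\partial\mathcal E_R$. The bound is nonincreasing in $R$, and every $c$ outside the interior of $\mathcal E_R$ lies on some $\partial\mathcal E_{R'}$ with $R'\ge R$. This proves Theorem A, and with it the conjecture. $\blacksquare$

## 10. The growth of $N(r,R)$ as $R\downarrow r$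

We prove Theorem C. Fix $r$. By Theorem A, $N(r,R)$ is finite. Put $\Psi(\gamma,\theta)=\sum_{l\ge1}l\,e^{il\gamma}(x_l\cos l\theta+iy_l\sin l\theta)$, so $Z=1+4(1-\cos(\theta-\gamma))\Psi$.

**Step 1: $1<K(r)<\infty$.** The series $\Psi$ converges uniformly, since $0<x_l<y_l\le r^{-2l}/(1-r^{-2})$. So $Z$ is continuous on the torus, and $K(r)$ is attained and finite. Next, $\Psi(0,0)=\sum_ll\,x_l>0$, so $\mathrm{Re}\,\Psi(0,\theta)>0$ for small $\theta$, and for small $\theta\ne0$
$$\tfrac12\big(|Z-1|+|Z+1|\big)\ \ge\ |Z|\ \ge\ \mathrm{Re}\,Z(0,\theta)=1+4(1-\cos\theta)\,\mathrm{Re}\,\Psi(0,\theta)>1 .$$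

**Step 2: the limit form of (10).** The purpose is to identify what decides the sign of $\Lambda_\theta$ when $\delta$ is small and $n$ is large. Write $\beta=n\gamma$. The claim is that
$$\frac{(\cosh\delta-\cos\omega)\Lambda_\theta}{\sinh\delta}=\sqrt{e^{2n\delta}-\sin^2\beta}-\varepsilon\,\mathrm{Re}\big(e^{-i\beta}Z(\gamma,\theta)\big)+o(1),\tag{13}$$
where $o(1)$ tends to $0$ as $\delta\to0$ and $n\to\infty$, uniformly in $\gamma$ and $\theta\in\Theta_n$, with no relation imposed between $\delta$ and $n$. We divide (10) by $\sinh\delta$, assume $\delta\le\eta$, and treat the terms in turn.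

The $l=n$ terms vanish in the limit: $\frac{\sinh n\delta}{\sinh\delta}\,y_n\le n\,e^{(n-1)\eta}y_n\to0$, since $e^{\eta}=r$ and $y_n\le r^{-2n}/(1-r^{-2})$. As $x_n<y_n$, this covers both of them.

In the sum over $l<n$ we replace $\frac{\sinh l\delta}{\sinh\delta}$ by $l$ and extend the sum to all $l\ge1$. The error in the sum is at most
$$\sum_{l\ge1}\Big|\frac{\sinh l\delta}{\sinh\delta}-l\Big|\,y_l+\sum_{l\ge n}l\,y_l .$$
In the first series each term tends to $0$ as $\delta\to0$, and it is dominated by the summable $l\,e^{(l-1)\eta}y_l$, because $l\le\frac{\sinh l\delta}{\sinh\delta}\le l\,e^{(l-1)\eta}$. So the first series tends to $0$ by dominated convergence. The second is the tail of a convergent series. Replacing $\cosh\delta-\cos\omega$ by $1-\cos\omega$ in front of the bounded sum costs $O(\cosh\delta-1)$. Since $\mathrm{Re}\big(e^{-it}(P+iQ)\big)=P\cos t+Q\sin t$ for real $P,Q$, the limiting sum is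
$$\sum_{l\ge1}l\big(x_l\cos(\beta-l\gamma)\cos l\theta+y_l\sin(\beta-l\gamma)\sin l\theta\big)=\mathrm{Re}(e^{-i\beta}\Psi).$$

It contributes $-4\varepsilon(1-\cos\omega)\,\mathrm{Re}(e^{-i\beta}\Psi)$. Together with $-\varepsilon\cos n\gamma=-\varepsilon\,\mathrm{Re}(e^{-i\beta})$ this is $-\varepsilon\,\mathrm{Re}(e^{-i\beta}Z)$.

Finally we treat $e^{n\delta}\cos\varphi=\sqrt{e^{2n\delta}-t^2\sin^2\beta}$ with $t=e^{n\delta}/b_n$. By (9), $b_ne^{-n\delta}=1+y_n(1-e^{-2n\delta})\in[1,1+y_n]$. From $|\sqrt X-\sqrt Y|\le\sqrt{|X-Y|}$ we get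
$$\Big|e^{n\delta}\cos\varphi-\sqrt{e^{2n\delta}-\sin^2\beta}\Big|\le\sqrt{1-t^2}\le\sqrt{1-(1+y_n)^{-2}}\to0 .$$
This proves (13).

**Step 3: reading (13) geometrically.** The support function of a compact convex set $\mathcal K\subset\mathbb C$ in direction $e^{i\beta}$ is $\max_{z\in\mathcal K}\mathrm{Re}(e^{-i\beta}z)$. For the closed unit disc it is $1$ in every direction, and for the segment $[-1,1]$ it is $|\cos\beta|=\sqrt{1-\sin^2\beta}$. A compact convex set is the intersection of the half-planes given by its support function. For $E>1$ take the ellipse with foci $\pm1$ and semi-axes $E$ and $\sqrt{E^2-1}$, which is the set $\frac12(|z-1|+|z+1|)\le E$. Its boundary points are $E\cos t+i\sqrt{E^2-1}\,\sin t$, so by Cauchy–Schwarz its support function is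
$$\max_t\big(E\cos t\cos\beta+\sqrt{E^2-1}\,\sin t\sin\beta\big)=\sqrt{E^2\cos^2\beta+(E^2-1)\sin^2\beta}=\sqrt{E^2-\sin^2\beta}.$$
Hence, for $Z_0\in\mathbb C$ and $E>1$,
$$\mathrm{Re}(e^{-i\beta}Z_0)\le\sqrt{E^2-\sin^2\beta}\ \text{ for all }\beta\quad\Longleftrightarrow\quad\tfrac12\big(|Z_0-1|+|Z_0+1|\big)\le E.\tag{14}$$
So (13) asks whether $Z(\gamma,\theta)$ lies in the ellipse with $E=e^{n\delta}$. This explains why $K(r)$ is defined by the sum of distances to $\pm1$.

**Step 4: upper bound.** Let $K=K(r)$ and $x>\log K$. For $n\ge x/\delta$ put $E=e^{n\delta}\ge e^x>K$. By (14) with $E$ replaced by $K$, $\mathrm{Re}(e^{-i\beta}Z)\le\sqrt{K^2-\sin^2\beta}$. The same bound at $\beta+\pi$ covers $-\mathrm{Re}(e^{-i\beta}Z)$, so it holds for $\varepsilon\,\mathrm{Re}(e^{-i\beta}Z)$ with either sign. By (11) the right side of (13) is at least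
$$\sqrt{E^2-\sin^2\beta}-\sqrt{K^2-\sin^2\beta}+o(1)\ \ge\ E-K+o(1)\ \ge\ e^x-K+o(1).$$
As $\delta\to0$, every $n\ge x/\delta$ is large. So by uniformity this is positive for all sufficiently small $\delta$, all $n\ge x/\delta$, and all $\gamma$ and $\theta\in\Theta_n$. Theorem B gives $N(r,R)\le\lceil x/\delta\rceil$ for small $\delta$, hence $\limsup\delta N\le x$.

**Step 5: lower bound.** Let $0<x<\log K$. Let $(\gamma_*,\theta_*)$ be a maximizer in the definition of $K$, and $Z_*=Z(\gamma_*,\theta_*)$. Since $\frac12(|Z_*-1|+|Z_*+1|)=K>e^x>1$, (14) with $E=e^x$ gives $\beta_*$ with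
$$\mathrm{Re}(e^{-i\beta_*}Z_*)>\sqrt{e^{2x}-\sin^2\beta_*} .$$
Take $n=\lceil x/\delta\rceil$, so that $n\to\infty$ and $n\delta\to x$ as $\delta\to0$. The solutions $\gamma$ of $n\gamma\equiv\beta_*$ (mod $2\pi$) are spaced by $2\pi/n$, so there is one, $\gamma_n$, with $|\gamma_n-\gamma_*|\le\pi/n$. For this $\gamma_n$ the angles of $\Theta_n$ with $\varepsilon=+1$ are also spaced by $2\pi/n$, so there is one, $\theta_n$, with $|\theta_n-\theta_*|\le\pi/n$ (mod $2\pi$). By continuity $Z(\gamma_n,\theta_n)\to Z_*$, and $\beta=n\gamma_n\equiv\beta_*$ stays fixed. So the right side of (13) tends to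
$$\sqrt{e^{2x}-\sin^2\beta_*}-\mathrm{Re}(e^{-i\beta_*}Z_*)<0 .$$
Hence $\Lambda_{\theta_n}<0$ for small $\delta$, and by Theorem B $q_n\not\equiv p_n$ for $c=c(R,\gamma_n)$. Therefore $N(r,R)>n\ge x/\delta$ and $\liminf\delta N\ge x$.

**Step 6: conclusion.** Letting $x\to\log K(r)$ from above in Step 4 and from below in Step 5 gives $\lim_{R\downarrow r}N(r,R)\log(R/r)=\log K(r)$. As $\log(R/r)\sim(R-r)/r$ and $\log K(r)>0$, it follows that $N(r,R)\sim\frac{r\log K(r)}{R-r}\to\infty$. $\blacksquare$
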